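
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{conjecture}{Conjecture B}
\numberwithin{equation}{section}

\title{Holomorphic maps from projective spaces to a family of toric varieties}


\begin{abstract}
Let $X_I$ be the quotient by $\mathbb C^*$ of the complement in $\mathbb C^n$ of a union of coordinate
subspaces $L_\sigma=\{x_i=0,\ i\in\sigma\}$, $\sigma\in I$, and let $d(I)=\min_{\sigma\in I}|\sigma|\ge m+1$. We prove that the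
inclusion of the space of based holomorphic maps $\mathbb{CP}^m\to X_I$ of degree $d$ into the corresponding
space of continuous maps is a homology equivalence through dimension $\kappa(d+1)-1$, where
$\kappa=2d(I)-2m-1$. This implies a conjecture which asks for the range $\kappa d-2$. We
also obtain a homotopy version, a larger range for $m,d\ge 2$, and cases in which the range
$\kappa(d+1)-1$ is optimal. The method is that of Vassiliev and Mostovoy: a truncated simplicial resolution of
the discriminant, combined with polynomial approximation.
\end{abstract}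

\section{The question and the results}

\subsection{The spaces}
Let $n\ge 3$, $[n]=\{0,1,\dots,n-1\}$, and let $I$ be a nonempty collection of subsets of $[n]$, each with at least
two elements. Put
\[
L_\sigma=\{x\in\mathbb C^n: x_i=0\text{ for all }i\in\sigma\},\qquad L_I=\bigcup_{\sigma\in I}L_\sigma,\qquad
Y_I=\mathbb C^n\setminus L_I,\qquad X_I=Y_I/\mathbb C^*,
\]
with $\mathbb C^*$ acting diagonally. Since $0\in L_I$, the quotient $X_I$ is an open subset of $\mathbb{CP}^{n-1}$; it is a
smooth toric variety, in general not compact. For $I=\{[n]\}$ it is $\mathbb{CP}^{n-1}$ itself; if $I$ consists of all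
two-element subsets, then $X_I$ is the set of points with at most one vanishing coordinate. The number
\[
d(I)=\min\{|\sigma|:\sigma\in I\}
\]
is the complex codimension of $L_I$ in $\mathbb C^n$.

Fix base points $*=[1:0:\cdots:0]\in\mathbb{CP}^m$ and $[1:\cdots:1]\in X_I$, and let $m,d\ge1$. The space
$\operatorname{Hol}^*_d(\mathbb{CP}^m,X_I)$ of based holomorphic maps of degree $d$ consists of the maps
$[z]\mapsto[f_0(z):\cdots:f_{n-1}(z)]$, where each $f_i$ is a homogeneous polynomial of degree $d$ in
$z_0,\dots,z_m$ with coefficient of $z_0^d$ equal to $1$, and where for every $\sigma\in I$ the polynomials $f_i$,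
$i\in\sigma$, have no common zero in $\mathbb C^{m+1}\setminus\{0\}$. It is a subspace of the space of all based
continuous maps with the compact-open topology. We write $\operatorname{Map}^*_d(\mathbb{CP}^m,X_I)$ for the path
component which contains it (Section~\ref{sec:reduction} shows that there is only one) and
\[
i_d:\operatorname{Hol}^*_d(\mathbb{CP}^m,X_I)\longrightarrow\operatorname{Map}^*_d(\mathbb{CP}^m,X_I)
\]
for the inclusion. If $d(I)\le m$, then $d(I)$ homogeneous polynomials of degree $d$ always have a common zero in $\mathbb{CP}^m$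
and $\operatorname{Hol}^*_d$ is empty. Hence we assume throughout that $d(I)\ge m+1$, and put
\[
\kappa=2d(I)-2m-1\ \ge 1 .
\]

A map is a \emph{homology} (resp.\ \emph{homotopy}) \emph{equivalence through dimension $N$} if it induces
isomorphisms on $H_k(-;\mathbb Z)$ (resp.\ on $\pi_k$) for all $k\le N$. For $m=1$ and $d(I)\ge3$, Kozlowski and Yamaguchi
proved that $i_d$ is a homotopy equivalence through dimension $(2d(I)-3)d-2=\kappa d-2$. The following analog for higher $m$ is posed in \cite{Y}.

\begin{conjecture}
For $m\ge2$ the inclusion $i_d$ is a homology equivalence through dimension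
$N(d,m)=(2d(I)-2m-1)d-2=\kappa d-2$.
\end{conjecture}

\subsection{Which range should one expect?}
Consider all tuples $f=(f_0,\dots,f_{n-1})$ in some large linear space of functions on $\mathbb{CP}^m$ (sections of a
line bundle). That $f$ meets $L_I$ at a given point is at least $d(I)$ complex conditions, and the point moves in $m$
complex dimensions. So the tuples which meet $L_I$ somewhere form a set of real codimension
$2d(I)-2m=\kappa+1$, the \emph{discriminant}, and by Alexander duality the complement of the discriminant can have
homology of positive degree only from degree $\kappa$ on. A tuple meeting $L_I$ at $k$ points is usually resolved by the $(k-1)$-simplex on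
these points. The corresponding piece of the resolution has codimension $(\kappa+1)k-(k-1)=\kappa k+1$,
and contributes to the homology of the complement from degree $\kappa k$ on.

The values of a homogeneous polynomial of degree $d$ can be prescribed at the base point and at any $d$ further points. So the
contributions of $k\le d$ points should be the same for holomorphic and for continuous maps, and a
discrepancy should not occur before degree $\kappa(d+1)$. This is what we prove.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $m\ge1$, $d\ge1$ and $d(I)\ge m+1$. Then $i_d$ induces isomorphisms on $H_j(-;\mathbb Z)$ for all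
$j\le\kappa(d+1)-1$. Since $\kappa(d+1)-1>\kappa d-2$, Conjecture B is true.
\end{theorem}

\begin{theorem}\label{thm:B}
If moreover $d(I)\ge m+2$, then $i_d$ is an isomorphism on $\pi_k$ for $k\le\kappa(d+1)-2$ and onto for
$k=\kappa(d+1)-1$. In particular it is a homotopy equivalence through dimension $N(d,m)$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $m\ge2$, $d\ge2$ and $d(I)\ge m+1$. Then $i_d$ induces isomorphisms on $H_j(-;\mathbb Z)$ for
\[
j\le\min\{\kappa(d+2)-1,\ \kappa(d+1)+2(m-1)(d-1)-2\},
\]
and this number is at least $\kappa(d+1)$.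
\end{theorem}

\begin{theorem}\label{thm:D}
Let $I=\{[n]\}$, so $X_I=\mathbb{CP}^{n-1}$. The map $i_d$ is not an isomorphism on $H_{\kappa(d+1)}(-;\mathbb Z)$ in each
of these cases:
\textup{(i)} $d=1$, $m\ge1$, $n\ge2m$, $n\ge3$; \textup{(ii)} $m=1$, $d\ge1$, $n\ge3$.
\end{theorem}

Thus the range of Theorem~\ref{thm:A} is optimal in the cases of Theorem~\ref{thm:D}, but by Theorem~\ref{thm:C}
never when $m,d\ge2$. The reason for the difference is geometric. For $m\geq 2$ a generic $(d+1)$-tuple of points
together with $*$ is not collinear and still imposes independent conditions on polynomials of degree $d$. The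
exceptions which matter are sets of $d+2$ points on a line avoiding $*$. Vanishing at $d+1$ of these points forces
vanishing at the last one; the resulting loss is outweighed by the rarity of such configurations if $d\ge2$, but not if $d=1$.

The condition $d(I)\ge m+1$ gives
$\kappa\ge1$; the stronger one in Theorem~\ref{thm:B} makes the spaces simply connected. Without it this can fail:
for $I=\{[n]\}$, $n=m+1$, $d=1$ the space $\operatorname{Hol}^*_1$ is homotopy equivalent to the unitary group $U(m)$
(see Section~\ref{sec:linear}).

\subsection{The main difficulty, and the plan}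
For $m\ge2$ the set of points where $f$ meets $L_I$ can be infinite, for example contain a curve, and
the full simplicial resolution becomes unwieldy. We resolve the discriminant only
by simplices on at most $r$ points and ask what is lost. Lemma~\ref{lem:cone} shows that what is lost is bounded by
the \emph{dimension} of the part of the truncated resolution over tuples which meet $L_I$ at more than $r$ points. No
knowledge of its structure is needed.

Section~\ref{sec:linear} carries this out by hand for linear maps. Section~\ref{sec:reduction} replaces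
continuous maps by tuples of polynomials in $z$ and $\bar z$ of bidegree $(d+l,l)$, $l\to\infty$.
Section~\ref{sec:interp} counts conditions, Section~\ref{sec:resolution} introduces the truncated resolution,
and Section~\ref{sec:gysin} compares it for different $l$. Theorems~\ref{thm:A} and~\ref{thm:B} follow in
Section~\ref{sec:proofA}, the two others in Sections~\ref{sec:lines} and~\ref{sec:sharp}.

\subsection{Standard facts}\label{sub:facts}
$H^*_c$ is sheaf cohomology with compact supports and coefficients $\mathbb Z$. All spaces to which we
apply it are locally compact. We use: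
\begin{itemize}
\item[(H1)] For $U\subset X$ open there is a long exact sequence
$\cdots\to H^i_c(U)\to H^i_c(X)\to H^i_c(X\setminus U)\to H^{i+1}_c(U)\to\cdots$. It is natural for proper maps
$p:X'\to X$, with $p^{-1}(U)$ as the open subset of $X'$.
\item[(H2)] $H^i_c(S)=0$ for $i>\dim S$ if $S$ is a locally compact semialgebraic set.
\item[(H3)] (Vietoris--Begle) A proper map with nonempty contractible fibers induces isomorphisms on $H^*_c$.
\item[(H4)] (Poincar\'e duality) $H_j(M)\cong H_c^{D-j}(M)$ for an oriented $D$-manifold $M$; an open inclusion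
corresponds to extension by zero, and cross products correspond up to sign. For a connected
$D$-manifold, $H^D_c$ is $\mathbb Z$ or $\mathbb Z/2$ according to whether the manifold is orientable or not.
\item[(H5)] (Thom isomorphism) $H^i_c(F)\cong H^{i-b}_c(B)$ for an affine bundle $F\to B$ with coherently oriented real
fibers of dimension $b$.
\end{itemize}
If $V$ is a real affine space of dimension $D$, $\Sigma\subset V$ is closed and $M=V\setminus\Sigma$, then (H1), (H4) and
$H^i_c(V)=0$ for $i\ne D$ give Alexander duality
\begin{equation}\label{eq:alexander}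
H_j(M)\cong H^{D-j}_c(M)\cong H^{D-j-1}_c(\Sigma)\qquad(j\ge1).
\end{equation}

By $\dim$ we mean the real dimension of semialgebraic sets, with $\dim\emptyset=-\infty$; see \cite{BCR}. Images of
semialgebraic sets under semialgebraic maps are semialgebraic and have no larger dimension. A semialgebraic set with a
semialgebraic map to a base of dimension $a$ and with fibers of dimension $\le b$ has dimension $\le a+b$. Finally,
$\dim(\overline S\setminus S)<\dim S$ for $S\neq\emptyset$. We regard $\mathbb{CP}^m$ as the real algebraic set of
orthogonal projectors of rank one, $x\mapsto p_x$. We write $e_0=(1,0,\dots,0)\in\mathbb C^{m+1}$,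
$T=\mathbb{CP}^m\setminus\{*\}$, $\mathbf 1=(1,\dots,1)\in\mathbb C^n$ and
$\Delta^{k-1}=\{t\in\mathbb R^k: t_i\ge0,\ \sum t_i=1\}$.

\section{The smallest case: linear maps}\label{sec:linear}

Let $d=1$ and $I=\{[n]\}$, so $d(I)=n\ge m+1$ and $\kappa=2n-2m-1$. A tuple of linear forms taking the value $\mathbf 1$ at $e_0$ is
$f(z)=z_0\mathbf 1+z_1a_1+\dots+z_ma_m$ with $a_j\in\mathbb C^n$. These tuples form the space $V_0=(\mathbb C^n)^m$ of
real dimension $D_0=2nm$. The zero set $Z_f\subset\mathbb{CP}^m$ is the projectivized kernel of the matrix
$(\mathbf 1,a_1,\dots,a_m)$, the discriminant $\Sigma_0$ is the set of $f$ with $Z_f\ne\emptyset$, and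
$M_0=V_0\setminus\Sigma_0=\operatorname{Hol}^*_1(\mathbb{CP}^m,\mathbb{CP}^{n-1})$.

\emph{Truncation at one point.} Let $R=\{(f,x)\in V_0\times\mathbb{CP}^m: x\in Z_f\}$ and let
$\pi:R\to\Sigma_0$ be the projection. It is proper, since $R$ is closed and $\mathbb{CP}^m$ is compact. A zero $x=[z]$ of $f$ is different from $*$, so some $z_j$ with $j\ge1$ is
nonzero and $f(z)=0$ can be solved for $a_j$. Hence $R$ is an affine bundle over $T$ with fibers of real dimension
$D_0-2n$. The map $\pi$ is injective except over the closed set $A=\{f:|Z_f|\ge2\}$, where $Z_f$ contains a line.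

\emph{What the truncation costs.} For $(f,x)\in\pi^{-1}(A)$ choose a second zero $y$. Then $f$ vanishes on the line
through $x$ and $y$, which therefore does not contain $*$; so $f(x)=f(y)=0$ are $2n$ independent complex
conditions. The triples $(f,x,y)$ form a set of dimension at most $D_0-4n+4m=D_0-2\kappa-2$, so
\[
\dim A\le\dim\pi^{-1}(A)\le D_0-2\kappa-2 .
\]
This is the whole point: a pair $(f,x)$ over $A$ remembers only one point, but $f$ satisfies the conditions of
two. Off $A$ the map $\pi$ is a homeomorphism $R\setminus\pi^{-1}(A)\to\Sigma_0\setminus A$, and by (H1) and (H2) the sets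
$A$ and $\pi^{-1}(A)$ are invisible in high degrees:
\[
H^i_c(\Sigma_0)\cong H^i_c(\Sigma_0\setminus A)\cong H^i_c(R\setminus\pi^{-1}(A))\cong H^i_c(R)\qquad(i\ge D_0-2\kappa).
\]

\emph{The result.} By \eqref{eq:alexander}, (H5) and Poincar\'e duality on $T$, for $1\le j\le2\kappa-1$,
\[
H_j(M_0)\cong H^{D_0-j-1}_c(R)\cong H^{2n-j-1}_c(T)\cong H_{2m-2n+j+1}(T)=H_{j-\kappa}(T)\cong H_{j-\kappa}(\mathbb{CP}^{m-1}),
\]
because projection from $*$ makes $T$ a line bundle over $\mathbb{CP}^{m-1}$.

\emph{A check.} The space $M_0$ can be described directly. The vectors $\mathbf 1,a_1,\dots,a_m$ are independent if and only if the images of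
$a_1,\dots,a_m$ in $\mathbb C^n/\mathbb C\mathbf 1\cong\mathbb C^{n-1}$ are. So $M_0$ is homotopy equivalent to the
Stiefel manifold of $m$-frames in $\mathbb C^{n-1}$, whose integral homology is free with Poincar\'e polynomial
$\prod_{u=0}^{m-1}(1+t^{\kappa+2u})$. In degrees between $1$ and $2\kappa-1$ this has exactly the classes found above, namely those of the degrees
$\kappa,\kappa+2,\dots,\kappa+2(m-1)$ which are below $2\kappa$. For $n=m+1$ the Stiefel manifold is $U(m)$.

\emph{What remains to be done.} For continuous maps we shall replace linear forms by functions of bidegree $(1+l,l)$. The same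
dimension counts hold, the one-point resolution is again an affine bundle over $T$, and the same groups appear for
$1\le j\le2\kappa-1$. Three points need work: the relation with continuous maps
(Section~\ref{sec:reduction}), the fact that for $l\geq 1$ the set $A$ need not be closed, since two zeros may merge into one
(Lemma~\ref{lem:cone}), and the fact
that the isomorphism is induced by the inclusion (Section~\ref{sec:gysin}). For degree $d$ we truncate at $d$ points
instead of one.

\section{From polynomials to continuous maps}\label{sec:reduction}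

We now interpolate between holomorphic and continuous maps by finite-dimensional spaces.

\subsection{The spaces $V_l$}
For $l\ge0$ let $P_l$ be the complex vector space of polynomials in $z,\bar z$ ($z\in\mathbb C^{m+1}$) which are
bihomogeneous of bidegree $(d+l,l)$. Put
\[
V_l=\{f\in P_l^n: f(e_0)=\mathbf 1\},\qquad D_l=\dim_{\mathbb R}V_l ,
\]
a complex affine space, with space of translations $\vec V_l=\{f\in P_l^n:f(e_0)=0\}$. Multiplication by $|z|^2$
gives affine inclusions $V_0\subset V_1\subset V_2\subset\cdots$. For $f\in V_l$ let
\[
Z_f=\{[z]\in\mathbb{CP}^m: f(z)\in L_I\},\qquad \Sigma_l=\{f\in V_l: Z_f\ne\emptyset\},\qquad M_l=V_l\setminus\Sigma_l .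
\]
The set $Z_f$ is well defined and compact, and $*\notin Z_f$. The discriminant $\Sigma_l$ is closed and semialgebraic;
since $|z|^2>0$ for $z\ne0$, multiplication by $|z|^2$ does not change $Z_f$, so $\Sigma_l\cap V_k=\Sigma_k$ for $k\le l$. The elements of
$M_0$ are the tuples which define the elements of $\operatorname{Hol}^*_d(\mathbb{CP}^m,X_I)$. The topologies agree:

\begin{lemma}\label{lem:topology}
The map $f\mapsto[f]$ is a homeomorphism from $M_0$ onto $\operatorname{Hol}_d^*(\mathbb{CP}^m,X_I)\subset\operatorname{Map}^*(\mathbb{CP}^m,X_I)$.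
\end{lemma}
\begin{proof}
The map is continuous, and it is onto by definition. The compact-open topology is that of uniform convergence, so we can
argue with sequences. Suppose $[f^\nu]\to[f]$ uniformly with $f^\nu,f\in M_0$. Choose $c_\nu>0$ so that the coefficient
vector of $c_\nu f^\nu$ has norm $1$. Every subsequence has a further subsequence along which $c_\nu f^\nu$ converges to
some $g\ne0$. Then $g_if_j=g_jf_i$ for all $i,j$. As $f$ has no zero in $\mathbb C^{m+1}\setminus\{0\}$, we get $g=uf$
with $u$ holomorphic and homogeneous of degree $0$, that is, a holomorphic function on $\mathbb{CP}^m$. So $u$ is a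
constant $c$, and $c\ne0$. Along the subsequence, evaluation at $e_0$ gives $c_\nu\to c$, and therefore $f^\nu\to f$. Hence
the whole sequence converges to $f$. The same argument with
constant sequences shows injectivity.
\end{proof}

\subsection{Stone--Weierstrass}
A function $s$ on $S^{2m+1}\subset\mathbb C^{m+1}$ has \emph{weight $d$} if $s(\lambda z)=\lambda^ds(z)$ for
$|\lambda|=1$. Let $E$ be the affine Banach space, with the sup norm, of continuous $s:S^{2m+1}\to\mathbb C^n$ of weight $d$
with $s(e_0)=\mathbf 1$, and let $\Gamma\subset E$ be the subset of those with values in $Y_I$. It is open, since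
$s(S^{2m+1})$ is compact. Restriction to the sphere embeds the $V_l$ in $E$ compatibly, because $|z|^2=1$ there and a
bihomogeneous polynomial vanishing on the sphere is zero. Moreover $M_l=V_l\cap\Gamma$.

\begin{lemma}\label{lem:dense}
The union $\bigcup_lV_l$ is dense in $E$. Every map $g:K\to\Gamma$ from a finite simplicial complex is arbitrarily close to a map
$g':K\to M_l$, for some $l$, such that the straight-line homotopy from $g$ to $g'$ stays in $\Gamma$.
Consequently $\operatorname{colim}_lH_j(M_l)\to H_j(\Gamma)$ is an isomorphism for all $j$.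
\end{lemma}
\begin{proof}
Polynomials in $z,\bar z$ are dense in the continuous functions on $S^{2m+1}$. The averaging operator
$g\mapsto\int_{S^1}\lambda^{-d}g(\lambda z)\,d\lambda$ (normalized Haar measure) has norm $\le1$ and fixes functions of weight
$d$. It annihilates monomials of bidegree $(p,q)$ with $p-q\ne d$ and fixes the others. A sum of polynomials of
bidegrees $(d+q,q)$, $q\le l$, agrees on the sphere with an element of $P_l$: multiply the summands by powers of
$|z|^2$. So $\bigcup_lP_l$ is dense in the functions of weight $d$. Finally, if $p\in P_l$ is within $\varepsilon$ of $g$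
and $g(e_0)=1$, then $p+(1-p(e_0))z_0^d|z|^{2l}$ takes the value $1$ at $e_0$ and is within $2\varepsilon$ of $g$. Apply
this to each component.

Given $g:K\to\Gamma$, compactness gives $\varepsilon>0$ such that the $\varepsilon$-ball around each $g(y)$ lies in
$\Gamma$, and $\varepsilon$ may be taken as small as desired. Cover $K$ by finitely many sets
$\{y:|g(y)-g(y_i)|<\varepsilon/2\}$, choose $v_i\in\bigcup_l V_l$ within $\varepsilon/2$ of $g(y_i)$, and set $g'=\sum\rho_iv_i$ for a
subordinate partition of unity $(\rho_i)$. All $v_i$ lie in one affine space $V_l$, so $g'$ maps to $V_l$, and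
$|g(y)-g'(y)|<\varepsilon$ for all $y$. Hence the segment from $g(y)$ to $g'(y)$ lies in $\Gamma$, and $g'(y)\in V_l\cap\Gamma=M_l$.

Homology classes are carried by finite complexes, so the map from the colimit is onto. If a cycle carried by a map
$L\to M_l$ bounds in $\Gamma$ via $g:K\to\Gamma$, $L\subset K$ a subcomplex, choose $g':K\to M_{l'}$ as above. On $L$ the
straight-line homotopy stays in $V_{\max(l,l')}\cap\Gamma=M_{\max(l,l')}$. So the class becomes zero in $H_j(M_{\max(l,l')})$.
\end{proof}

\subsection{From sections to maps}
Let $\mathfrak T$ be the tautological line bundle on $X_I\subset\mathbb{CP}^{n-1}$. The complement of its zero section is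
$Y_I$. Let $\mathcal O(-1)$ be the tautological line bundle on $\mathbb{CP}^m$, $\mathcal O(-d)=\mathcal O(-1)^{\otimes d}$, and
let $\operatorname{Map}^*_{(d)}$ be the space of based maps $g:\mathbb{CP}^m\to X_I$ with
$g^*\mathfrak T\cong\mathcal O(-d)$ as topological line bundles. By homotopy invariance it is a union of path components of
$\operatorname{Map}^*(\mathbb{CP}^m,X_I)$.

\begin{lemma}\label{lem:lift}
The map $\Gamma\to\operatorname{Map}^*_{(d)}$, $s\mapsto[s]$, is a weak homotopy equivalence. Its restriction to $M_0$ is
$f\mapsto[f]$.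
\end{lemma}
\begin{proof}
A lift of $g$ to $\Gamma$ is the same as an isomorphism of line bundles $\mathcal O(-1)^{\otimes d}\to g^*\mathfrak T$,
$z^{\otimes d}\mapsto s(z)$, with prescribed value over $*$. Let $p\ge0$, let
$G:D^p\times\mathbb{CP}^m\to X_I$ be adjoint to a map $D^p\to\operatorname{Map}^*_{(d)}$, and let a lift to $\Gamma$ be
given over $S^{p-1}$. The lifts over $D^p$ which extend it are the sections of the principal $\mathbb C^*$-bundle
$\operatorname{Iso}(\mathcal O(-d),G^*\mathfrak T)$ on $D^p\times\mathbb{CP}^m$ with prescribed values on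
$B=S^{p-1}\times\mathbb{CP}^m\,\cup\,D^p\times\{*\}$. This bundle is trivial, since $D^p$ is contractible and
$G^*\mathfrak T\cong\mathcal O(-d)$ on each slice. So we have to extend a map $B\to\mathbb C^*$ to $D^p\times\mathbb{CP}^m$. The space $B$ is simply
connected: a point for $p=0$, two copies of $\mathbb{CP}^m$ joined by a segment for $p=1$, and by van Kampen's theorem for
$p\ge2$. Hence the map has a logarithm, which extends by Tietze's theorem. So $\Gamma\to\operatorname{Map}^*_{(d)}$ has the right
lifting property for all inclusions $S^{p-1}\subset D^p$, and such a map is a weak equivalence.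
\end{proof}

\subsection{Connectivity, and the reduction}

\begin{lemma}\label{lem:dimSigma}
$\dim\Sigma_l\le D_l-\kappa-1$. If $K$ is a compact polyhedron with $\dim K\le\kappa$ and $g:K\to V_l$ is piecewise linear, then there are
arbitrarily small $v\in\vec V_l$ with $g+v:K\to M_l$. In particular $M_l$ is nonempty and path connected, and if $\kappa\ge2$
it is simply connected.
\end{lemma}
\begin{proof}
For $x=[z]\in T$ there is a linear form $\lambda$ with $\lambda(e_0)=0\ne\lambda(z)$, and $\lambda^d|z|^{2l}\in P_l$ vanishes at
$*$ but not at $x$. So for fixed $x$ and $\sigma\in I$ the conditions $f_a(x)=0$, $a\in\sigma$, define an affine subspace of $V_l$ of complex codimension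
$|\sigma|\ge d(I)$. As $x$ varies in $T$ and $\sigma$ in $I$, $\dim\Sigma_l\le D_l+2m-2d(I)=D_l-\kappa-1$.

The set $\{s-g(y):s\in\Sigma_l,\ y\in K\}\subset\vec V_l$ is semialgebraic of dimension $\le D_l-\kappa-1+\dim K<D_l$. So it contains no
neighborhood of $0$, and any $v$ outside it will do. With $K$ a point we get $M_l\ne\emptyset$. For $f,f'\in M_l$ translate the segment joining
them into $M_l$ by a small $v$. Since $M_l$ is open, $f$ and $f'$ are joined in $M_l$ to $f+v$, $f'+v$. Now let $\kappa\ge2$. A loop in
the open set $M_l$ is homotopic to a polygonal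
loop, which bounds a piecewise linear disc in $V_l$. A small translate of the disc lies in $M_l$, and its boundary is freely
homotopic in $M_l$ to the given loop.
\end{proof}

By Lemma~\ref{lem:dense}, $\Gamma$ is path connected, and by Lemma~\ref{lem:lift} so is $\operatorname{Map}^*_{(d)}$. Being a union of
path components, it is a single one. It contains $\operatorname{Hol}_d^*$, so it is $\operatorname{Map}^*_d(\mathbb{CP}^m,X_I)$.
Together with Lemmas~\ref{lem:topology}, \ref{lem:dense} and~\ref{lem:lift} this proves:

\begin{proposition}\label{prop:reduction}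
There are natural isomorphisms $\operatorname{colim}_lH_j(M_l)\cong H_j(\Gamma)\cong H_j(\operatorname{Map}^*_d(\mathbb{CP}^m,X_I))$, and
their composite with $H_j(M_0)\to\operatorname{colim}_lH_j(M_l)$ is induced by $i_d$. If
$H_j(M_0)\to H_j(M_l)$ is an isomorphism for all sufficiently large $l$, then $i_d$ is an isomorphism on $H_j$. For
$j=0$ it always is.
\end{proposition}

\section{How many values can be prescribed}\label{sec:interp}

The heuristic of Section 1 rests on counting independent conditions. For $x\in\mathbb{CP}^m$ let $\mathfrak L_x$ be the complex line of functions of weight $d$ on the unit circle over $x$. These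
lines form a line bundle $\mathfrak L$, and elements of $P_l$ restrict to $\mathfrak L_x$.

\begin{definition}
A finite set $\Theta\subset\mathbb{CP}^m$ is \emph{independent for $P_l$} if $P_l\to\bigoplus_{x\in\Theta}\mathfrak L_x$ is onto.
Equivalently, for each $p\in\Theta$ some $g\in P_l$ vanishes on $\Theta\setminus\{p\}$ but not at $p$.
\end{definition}

Subsets of independent sets are independent. ``Collinear'' means contained in a complex projective line.

\begin{lemma}\label{lem:indep}
\textup{(a)} Any set of at most $d+l+1$ points is independent for $P_l$.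

\textup{(b)} A set of $d+2$ points is independent for $P_0$ unless all of them are collinear.

\textup{(c)} If $d\ge2$, a set of at most $d+3$ points, no $d+2$ of them collinear, is independent for $P_0$.
\end{lemma}
\begin{proof}
Fix the point $p$ of the set at which $g$ must not vanish.

(a) List the other points as $y_1,\dots,y_{d+l}$, adding points different from $p$ if there are fewer. Multiply $d$ linear forms,
the $i$-th vanishing at $y_i$ and not at $p$ ($i\le d$), and the $l$ factors $|z|^2|y_i|^2-|\langle z,y_i\rangle|^2$ ($i>d$), where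
$y_i$ also denotes a representing vector. These factors have bidegree $(1,1)$ and by the Cauchy--Schwarz inequality vanish only on
$\mathbb Cy_i$.

(b) If the points are not all collinear, there are two points $a,b\ne p$ of the set with $p\notin\overline{ab}$; otherwise, fixing
$a$, every other point $b$ would lie on $\overline{pa}$. Take one linear form vanishing at $a$ and $b$ but not at $p$, and for each of the $d-1$
remaining points a linear form vanishing there but not at $p$.

(c) By (a) and (b) we may assume that there are $d+3$ points. Group the $d+2\ge4$ points other than $p$ into classes according to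
the line joining them to $p$. A class has at most $d$ elements, since $d+1$ elements together with $p$ would be $d+2$ collinear
points. Therefore there are two disjoint pairs, each consisting of points of different classes: if the largest class has at least
two elements, pair two of them with two of the at least two points outside it; if all classes are singletons, pair four points
arbitrarily. The line through the points of such a pair does not contain $p$. Take for each pair a linear form vanishing on it but not at $p$, and $d-2$ linear forms, not vanishing at $p$, for the remaining $d-2$ points.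
\end{proof}

The number $d+l+1$ in (a) includes the base point, at which the value is prescribed already. This is why $d$ further points are free
for $l=0$. For an ordered configuration $x=(x_1,\dots,x_k)$ of distinct points of $T$ and $\sigma=(\sigma_1,\dots,\sigma_k)\in I^k$ put
\[
V_l(x,\sigma)=\{f\in V_l: f_a(x_i)=0\text{ for all }i\text{ and all }a\in\sigma_i\},\qquad
E_k^{(l)}(\sigma)=\{(f,x): f\in V_l(x,\sigma)\} ,
\]
where in $E_k^{(l)}(\sigma)$ the configuration $x$ varies as well.
Since $f(x_i)\in L_I$ means that $f_a(x_i)=0$ for all $a$ in some $\sigma_i\in I$, and since $*\notin Z_f$,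
\begin{equation}\label{eq:cover}
\{(f,x): x_1,\dots,x_k\in Z_f\text{ distinct}\}=\bigcup_{\sigma\in I^k}E_k^{(l)}(\sigma).
\end{equation}
Let $K_a=\{i: a\in\sigma_i\}$ for $a\in[n]$. If for each $a$ the set $\{x_i\}_{i\in K_a}\cup\{*\}$ is independent for $P_l$, then
$V_l(x,\sigma)$ is an affine subspace of complex codimension $\sum_a|K_a|=\sum_i|\sigma_i|\ge k\,d(I)$.

\begin{lemma}\label{lem:codim}
Let \textup{(i)} $k\le d+l$, or \textup{(ii)} $l=0$ and $k=d+1$. Then every nonempty $V_l(x,\sigma)$ has complex codimension
$\sum_i|\sigma_i|\ge k\,d(I)$ in $V_l$. Consequently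
\[
\dim E_k^{(l)}(\sigma)\le D_l+2mk-2d(I)k=D_l-(\kappa+1)k .
\]
\end{lemma}
\begin{proof}
Case (i) is Lemma~\ref{lem:indep}(a). In case (ii), consider $a\in[n]$. If $|K_a|\le d$, the same lemma applies. If $|K_a|=d+1$, then
$\{x_1,\dots,x_{d+1},*\}$ is independent by Lemma~\ref{lem:indep}(b), unless these points lie on one line. In that case $f_a$, of
degree $d$, would have $d+1$ zeros on this line and vanish on it, which contradicts $f_a(e_0)=1$; so
$V_0(x,\sigma)=\emptyset$. The dimension estimate follows because $x$ varies in a set of dimension $2mk$.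
\end{proof}

Case (ii) goes one point beyond the interpolation property: where the conditions fail to be independent, they are
contradictory. Here the base point condition is essential.

\section{The truncated resolution}\label{sec:resolution}

We replace each $f\in\Sigma_l$ by the simplices spanned by at most $r$ points of $Z_f$. To make this a closed
semialgebraic set we place the points of $\mathbb{CP}^m$ in general position in a real vector space.

Fix $r\ge1$. Choose a continuous semialgebraic map $\varphi:\mathbb{CP}^m\to\mathbb R^Q$ such that the images of any $2r$ distinct points are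
affinely independent. For example, let the components of $\varphi$ be all monomials of degree $\le2r-1$ in the real and imaginary parts of the
entries of $p_x$: given $2r$ distinct points, some product of $2r-1$ affine-linear functions vanishes at all of them but a prescribed one. The same $\varphi$ is used for all $l$. For $1\le k\le r$ put
\[
R_k^{(l)}=\Big\{\Big(f,\sum_{i=1}^kt_i\varphi(x_i)\Big): f\in\Sigma_l,\ x_i\in Z_f,\ t\in\Delta^{k-1}\Big\}\subset V_l\times\mathbb R^Q,
\]
$R_0^{(l)}=\emptyset$, and let $\pi_k:R_k^{(l)}\to\Sigma_l$ be the projection. Here $R_k^{(l)}$ is the image of a closed subset of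
$V_l\times(\mathbb{CP}^m)^k\times\Delta^{k-1}$ under a proper map, so it is closed and semialgebraic, and $\pi_k$ is proper.
Clearly $R_{k-1}^{(l)}\subset R_k^{(l)}$. By affine independence, a point $\sum t_i\varphi(x_i)$ with at most $r$ distinct $x_i$ and all
$t_i>0$ determines the set of pairs $(x_i,t_i)$; we call the $x_i$ its supporting points. Hence
$S_k^{(l)}=R_k^{(l)}\setminus R_{k-1}^{(l)}$, which is open in $R_k^{(l)}$, consists of the points with exactly $k$ supporting points.
The parametrization is proper, hence closed over $S_k^{(l)}$, and so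
\begin{equation}\label{eq:stratum}
S_k^{(l)}\cong\{(f,x,t): x_1,\dots,x_k\in Z_f\text{ distinct},\ t\in\operatorname{int}\Delta^{k-1}\}/\mathfrak S_k .
\end{equation}

If $f\in\Sigma_l$ and $|Z_f|\le r$, the fiber $\pi_r^{-1}(f)$ is a simplex. Over the semialgebraic set
\[
A_r^{(l)}=\{f\in\Sigma_l:|Z_f|\ge r+1\}
\]
the fibers are unknown and $Z_f$ may be infinite. Moreover $A_r^{(l)}$ need not be closed, so the argument of
Section~\ref{sec:linear} does not apply directly. The next lemma overcomes both difficulties. Its idea is to cut $\Sigma_l$ into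
locally closed pieces, each contained in $A_r^{(l)}$ or in its complement: over pieces of the first kind all cohomology vanishes in high degrees, and over pieces of the
second kind $\pi_r^*$ is an isomorphism.

\begin{lemma}\label{lem:cone}
Let $q\in\mathbb Z$, $q\ge\dim\pi_r^{-1}(A_r^{(l)})$. Then $\pi_r^*:H_c^i(\Sigma_l)\to H_c^i(R_r^{(l)})$ is an isomorphism for $i\ge q+2$. If
$A_r^{(l)}=\emptyset$, it is an isomorphism in all degrees.
\end{lemma}
\begin{proof}
Write $A=A_r^{(l)}$. If $A=\emptyset$, apply (H3). In general, for a closed semialgebraic $F\subset\Sigma_l$ let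
$\partial F=\overline{A\cap F}\cap\overline{F\setminus A}$, which is again closed and semialgebraic. A point of $\partial F$ lies in
$\overline{F\setminus A}\setminus(F\setminus A)$ if it is in $A$, and in $\overline{A\cap F}\setminus(A\cap F)$ otherwise; hence
$\dim\partial F<\dim F$ if $F\ne\emptyset$. Moreover $F\setminus\partial F$ is the disjoint union of its open subsets
\[
U'=F\setminus\overline{F\setminus A}\subset A\qquad\text{and}\qquad U''=F\setminus\overline{A\cap F}\subset\Sigma_l\setminus A .
\]
Starting from $\Sigma_l$ and iterating $F\mapsto\partial F$ we obtain a finite chain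
$\Sigma_l=F^0\supset F^1\supset\dots\supset F^s=\emptyset$. (One could also use the semialgebraic stratifications of
\cite[Ch.~9]{BCR}.)

We claim that $H_c^i(F^j)\to H_c^i(\pi_r^{-1}F^j)$ is an isomorphism for $i\ge q+2$ and onto for $i=q+1$, and use descending induction on
$j$. Let $U=F^j\setminus F^{j+1}=U'\sqcup U''$ as above. Over $U''$ the fibers of $\pi_r$ are simplices, and $\pi_r^*$ is an isomorphism in all
degrees by (H3). Since $\pi_r$ is onto, $\dim U'\le\dim\pi_r^{-1}(U')\le q$, so by (H2) the groups $H_c^i(U')$ and $H_c^i(\pi_r^{-1}U')$ vanish for $i\ge q+1$. So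
$H_c^i(U)\to H_c^i(\pi_r^{-1}U)$ is an isomorphism for $i\ge q+1$. Now compare the exact sequences
\[
H_c^{i-1}(F^{j+1})\to H_c^i(U)\to H_c^i(F^j)\to H_c^i(F^{j+1})\to H_c^{i+1}(U)
\]
with those of the preimages. For $i\ge q+2$ the first comparison map is onto by induction and the other three outer ones are isomorphisms, so
the middle one is an isomorphism. For $i=q+1$ the second and the fourth are onto and the fifth is injective, so the middle one is onto.
\end{proof}

\begin{lemma}\label{lem:dimA}
The set $\pi_r^{-1}(A_r^{(l)})$ is covered by the images of the sets $E_{r+1}^{(l)}(\sigma)\times\{t\in\Delta^r: t_{r+1}=0\}$, $\sigma\in I^{r+1}$, under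
$(f,x,t)\mapsto(f,\sum t_i\varphi(x_i))$. If case \textup{(i)} or \textup{(ii)} of Lemma~\ref{lem:codim} holds for $k=r+1$, then
\[
\dim\pi_r^{-1}(A_r^{(l)})\le D_l-\kappa(r+1)-2 .
\]
\end{lemma}
\begin{proof}
A point of $\pi_r^{-1}(A_r^{(l)})$ is $(f,\mu)$ with $\mu$ supported on at most $r$ points of $Z_f$. Complete this support to $r+1$ distinct points
of $Z_f$, with weight $0$ for the new points and a new point in the last place, and use \eqref{eq:cover}. Since $\{t_{r+1}=0\}$ has dimension $r-1$, the
dimension is at most $D_l-(\kappa+1)(r+1)+r-1=D_l-\kappa(r+1)-2$.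
\end{proof}

As in Section~\ref{sec:linear}, a point over $A_r^{(l)}$ carries only $r-1$ simplex parameters, while $f$ satisfies the conditions
of $r+1$ points.

\section{Raising \texorpdfstring{$l$}{l}: Gysin maps}\label{sec:gysin}

We must compare $M_l$ with $M_{l'}$ for $l<l'$ through their discriminants. Restriction along the inclusion $\Sigma_l\subset\Sigma_{l'}$ is the wrong map:
Alexander duality \eqref{eq:alexander} shifts degrees by $D_l$ and by $D_{l'}$. The right map raises degree by
\[
c=D_{l'}-D_l .
\]
Choose a real linear complement $N\cong\mathbb R^c$ of $\vec V_l$ in $\vec V_{l'}$, and let $h:V_{l'}=V_l+N\to N$ be the projection, so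
$h^{-1}(0)=V_l$. The spaces $M_{l'},\Sigma_{l'},R_k^{(l')},S_k^{(l')}$ map to $N$ through $f\mapsto h(f)$, and
the fibers over $0$ are $M_l,\Sigma_l,R_k^{(l)},S_k^{(l)}$, because $Z_f$ and $\varphi$ do not depend on $l$.

\subsection{Definition and properties}
Let $\theta:\mathbb Z_{\{0\}}\to\mathbb Z_N[c]$ be a generator of
$\operatorname{Hom}_{D(N)}(\mathbb Z_{\{0\}},\mathbb Z_N[c])=H^c_{\{0\}}(N)\cong\mathbb Z$, where $D(N)$ is the derived category of sheaves.
For a locally compact space $X$ with a map $g:X\to N$ let $X_0=g^{-1}(0)$. Applying $R\Gamma_c$ to $g^*\theta:\mathbb Z_{X_0}\to\mathbb Z_X[c]$ gives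
the \emph{Gysin map}
\[
\gamma_X:H_c^i(X_0)\to H_c^{i+c}(X).
\]
Intuitively, extend a class to a neighborhood of $X_0$ and multiply it by the pullback of the Thom class of $0\in N$.
\begin{itemize}
\item[(a)] $\gamma$ commutes with pullback along proper maps $p:X'\to X$ over $N$, since $R\Gamma_c(X,G)\to R\Gamma_c(X',p^*G)$
is natural in $G\in D(X)$.
\item[(b)] For $U\subset X$ open, $\gamma$ is, up to signs, a morphism from the long exact sequence (H1) of $(U_0,X_0,X_0\setminus U_0)$ to that of
$(U,X,X\setminus U)$. Indeed, with $j:U\to X$ and $i:X\setminus U\to X$ the inclusions, the triangles $j_!j^*G\to G\to i_*i^*G\to$ are natural in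
$G$; apply this to $g^*\theta$. (The signs come from the shift $[c]$ and affect only the connecting maps.)
\item[(c)] If $X=X_0\times N$ over $N$, then $\gamma_X$ is the cross product with a generator of $H_c^c(N)$ and is an isomorphism in all
degrees. This is the K\"unneth formula, because $g^*\theta=\mathrm{id}\boxtimes\theta$ and $H^c_{\{0\}}(N)\to H_c^c(N)$ is an isomorphism.
\end{itemize}

\begin{lemma}\label{lem:gysinpd}
Under Poincar\'e duality, $\gamma:H_c^{D_l-j}(M_l)\to H_c^{D_{l'}-j}(M_{l'})$ is, up to sign, the map $H_j(M_l)\to H_j(M_{l'})$ induced by the inclusion.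
For $j\ge1$ the latter is identified, up to sign, with
\[
\gamma:H_c^{D_l-j-1}(\Sigma_l)\to H_c^{D_{l'}-j-1}(\Sigma_{l'}).
\]
\end{lemma}
\begin{proof}
The idea is to pass from $M_{l'}$ to the product $M_l\times N$, where (c) applies, through a common open subset.
Let $O=\{v+\nu: v\in M_l,\ \nu\in N,\ v+t\nu\in M_{l'}\text{ for all }t\in[0,1]\}$. This set is open in $M_{l'}$ and, as a subset of $V_l\times N$, open
in $M_l\times N$, and all three spaces have fiber $M_l$ over $0$. By (b) for the inclusions $O\subset M_l\times N$ and $O\subset M_{l'}$,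
\[
\gamma_{M_l\times N}=\mathrm{ext}\circ\gamma_O,\qquad\gamma_{M_{l'}}=\mathrm{ext}\circ\gamma_O ,
\]
with ext the extension by zero. By (c), $\gamma_{M_l\times N}$ is the cross product with a generator of $H^c_c(N)$. Under duality it becomes, up to
sign, the cross product with the class of a point in $H_0(N)$, that is, the map induced by $v\mapsto(v,0)$. Both $O$ and $M_l\times N$ contract
to $M_l$ along $\nu\mapsto t\nu$. So $O\subset M_l\times N$ is a homology isomorphism, and the first equation shows that $\gamma_O$ corresponds under duality, up to sign, to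
the map induced by $M_l\subset O$. The second equation then gives the first claim. The second claim follows from (b) applied to $M_{l'}\subset V_{l'}$, since
\eqref{eq:alexander} is composed of duality and the connecting map of (H1).
\end{proof}

\subsection{The Gysin map on the resolution}
\begin{lemma}\label{lem:trivial}
Let $B$ be an open $\mathfrak S_k$-invariant set of ordered configurations $x$ of $k\le r$ distinct points of $T$ such that $\{x_1,\dots,x_k,*\}$ is independent
for $P_l$. Let $S_k^{(\lambda)}|_B$ be the part of $S_k^{(\lambda)}$ over $B$ $(\lambda=l,l')$. Then $S_k^{(l')}|_B\cong S_k^{(l)}|_B\times N$ over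
$N$, and $\gamma:H^i_c(S_k^{(l)}|_B)\to H^{i+c}_c(S_k^{(l')}|_B)$ is an isomorphism for all $i$.
\end{lemma}
\begin{proof}
For $x\in B$ the evaluation $ev_x:\vec V_l\to\bigoplus_i\mathfrak L_{x_i}^n$ is onto. Let $s_x$ be its right inverse with values in
$(\ker ev_x)^\perp$, for a fixed Hermitian metric on $\vec V_l$; it is continuous in $x$ and $\mathfrak S_k$-equivariant. Evaluation is
also defined on $N\subset\vec V_{l'}$, and
\[
(f,x,t;\nu)\longmapsto(f+\nu-s_x(ev_x\nu),\,x,\,t)
\]
preserves the values $f(x_i)$, hence the condition $x_i\in Z_f$, and lies over $\nu\in N$. Its inverse is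
$(g,x,t)\mapsto(g-\nu+s_x(ev_x\nu),x,t;\nu)$ with $\nu=h(g)$. Pass to the quotients \eqref{eq:stratum} and use (c).
\end{proof}

\begin{lemma}\label{lem:gysinR}
If $k\le\min(r,d+l)$, then $\gamma:H_c^i(R_k^{(l)})\to H_c^{i+c}(R_k^{(l')})$ is an isomorphism for all $i$.
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:indep}(a), Lemma~\ref{lem:trivial} applies to all configurations of at most $d+l$ points. Use (b) for
$S_k\subset R_k$ with complement $R_{k-1}$, the five lemma, and induction on $k$.
\end{proof}

\begin{proposition}\label{prop:compare}
Let $e\in\mathbb Z$. Suppose that $\dim\pi_r^{-1}(A_r^{(\lambda)})\le D_\lambda-e-2$ for $\lambda=l,l'$, and that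
$\gamma:H_c^i(R_r^{(l)})\to H_c^{i+c}(R_r^{(l')})$ is an isomorphism for $i\ge D_l-e$. Then $H_j(M_l)\to H_j(M_{l'})$ is an isomorphism for
$j\le e-1$.
\end{proposition}
\begin{proof}
For $j=0$ use Lemma~\ref{lem:dimSigma}. Let $1\le j\le e-1$ and $i=D_l-1-j\ge D_l-e$, so that $i+c=D_{l'}-1-j\ge D_{l'}-e$. By (a) the square
\[
\begin{array}{ccc}
H_c^i(\Sigma_l)&\xrightarrow{\ \pi_r^*\ }&H_c^i(R_r^{(l)})\\[2pt]
{\scriptstyle\gamma}\big\downarrow&&\big\downarrow{\scriptstyle\gamma}\\[2pt]
H_c^{i+c}(\Sigma_{l'})&\xrightarrow{\ \pi_r^*\ }&H_c^{i+c}(R_r^{(l')})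
\end{array}
\]
commutes. Its rows are isomorphisms by Lemma~\ref{lem:cone} with $q=D_\lambda-e-2$, and its right column is one by hypothesis. So the
left column is an isomorphism, and Lemma~\ref{lem:gysinpd} finishes the proof.
\end{proof}

\section{Proofs of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:proofA}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $l=0$, any $l'\ge1$, $r=d$ and $e=\kappa(d+1)$. Lemma~\ref{lem:codim} applies with $k=r+1=d+1$, by case (ii) on $V_0$ and by case (i) on $V_{l'}$, as
$d+1\le d+l'$. So Lemma~\ref{lem:dimA} gives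
\[
\dim\pi_d^{-1}(A_d^{(\lambda)})\le D_\lambda-\kappa(d+1)-2\qquad(\lambda=0,l').
\]
By Lemma~\ref{lem:gysinR}, $\gamma$ is an isomorphism on $R_d$ in all degrees. Proposition~\ref{prop:compare} shows that
$H_j(M_0)\to H_j(M_{l'})$ is an isomorphism for all $j\le\kappa(d+1)-1$ and all $l'\ge1$. By Proposition~\ref{prop:reduction}, $i_d$ is an isomorphism on $H_j$ for these $j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $d(I)\ge m+2$, then $\kappa\ge3$ and all $M_l$, in particular $M_0=\operatorname{Hol}^*_d$, are simply connected by Lemma~\ref{lem:dimSigma}. By Lemma~\ref{lem:dense} every loop in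
$\Gamma$ is freely homotopic to a loop in some $M_l$, so $\Gamma$ is simply connected, and by Lemma~\ref{lem:lift} so is $\operatorname{Map}^*_d$. By
Theorem~\ref{thm:A} the relative homology of the pair (mapping cylinder of $i_d$, $\operatorname{Hol}^*_d$) vanishes in degrees
$\le\kappa(d+1)-1$. By the relative Hurewicz theorem so do its relative homotopy groups, and the exact homotopy sequence of the pair gives the claim. Finally
$\kappa(d+1)-2\ge\kappa d-2$.
\end{proof}

\section{Configurations on lines: proof of Theorem \ref{thm:C}}\label{sec:lines}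

To go further we truncate at $r=d+1$ points. Two things can now fail for polynomials of degree $d$. First, $d+1$ points on a line through $*$ do not
satisfy the hypothesis of Lemma~\ref{lem:trivial}; such configurations are rare if $m\ge2$. Second, in the estimate of
$\pi_{d+1}^{-1}(A_{d+1}^{(0)})$ we meet $d+2$ points; if they lie on a line avoiding $*$, their conditions can be
dependent without being contradictory. These configurations cause the second term of the minimum.

Replacing $I$ by its set of minimal elements changes neither $L_I$ nor $d(I)$, and so none of the spaces involved. Hence we assume that no element of $I$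
contains another one.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $m,d\ge2$, $l=0$, $l'\ge2$, $r=d+1$, $D=D_0$, and let $e-1$ be the asserted bound, so
\[
e\le\kappa(d+2),\qquad e\le\kappa(d+1)+2(m-1)(d-1)-1 .
\]

\emph{Dimension estimate on $V_{l'}$.} Since $d+2\le d+l'$, Lemma~\ref{lem:dimA} gives
$\dim\pi_r^{-1}(A_r^{(l')})\le D_{l'}-\kappa(d+2)-2\le D_{l'}-e-2$.

\emph{Dimension estimate on $V_0$.} By the first statement of Lemma~\ref{lem:dimA} we have to estimate the images of
$E_{d+2}^{(0)}(\sigma)\times\{t\in\Delta^{d+1}:t_{d+2}=0\}$. We divide according to the configuration $x=(x_1,\dots,x_{d+2})$ and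
$\sigma$.

(1) \emph{$x$ is not contained in a line avoiding $*$.} The nonempty fibers $V_0(x,\sigma)$ have codimension $\sum|\sigma_i|$. To see
this, let $a\in[n]$. If no $d+2$ points of $\{x_i\}_{i\in K_a}\cup\{*\}$ are collinear, this set is independent by
Lemma~\ref{lem:indep}(c). Otherwise consider $d+2$ collinear ones. Either $*$ is among them, or they are $x_1,\dots,x_{d+2}$, $K_a$ contains
all indices, and the line contains $*$ by assumption. In both cases $f_a$ would have at least $d+1$ zeros on a line through $*$ and vanish on it,
contradicting $f_a(e_0)=1$, and the fiber is empty. So this part has dimension at most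
\[
D-(\kappa+1)(d+2)+d=D-\kappa(d+2)-2\le D-e-2 .
\]

(2) \emph{$x$ lies on a line $\ell\not\ni*$, and all $\sigma_i$ are equal.} The image depends only on
$(f,x_1,\dots,x_{d+1},t)$, so we drop $x_{d+2}$. The points $x_1,\dots,x_{d+1},*$ are not all collinear, hence independent by
Lemma~\ref{lem:indep}(b), and the codimension is at least $(d+1)d(I)$. Lines in $\mathbb{CP}^m$ form a family of real dimension $4(m-1)$. With
$2d(I)=\kappa+2m+1$ the dimension is at most
\begin{align*}
D-2(d+1)d(I)+4(m-1)+2(d+1)+d
&=D-\kappa(d+1)-(2m-1)(d+1)+4(m-1)+d\\
&=D-1-\kappa(d+1)-2(m-1)(d-1)\le D-e-2 .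
\end{align*}

(3) \emph{$x$ lies on a line $\ell\not\ni*$, and the $\sigma_i$ are not all equal.} Let $\tau=\bigcap\sigma_i$. Then $|\tau|<|\sigma_i|$ for all
$i$, because $\tau=\sigma_i$ would give $\sigma_i\subset\sigma_j$, hence $\sigma_i=\sigma_j$, for all $j$. If $a\in\tau$, then $f_a$ must vanish
at all $d+2$ points $x_i\in\ell$. For degree $d$ this is equivalent to vanishing at $d+1$ of them, which are independent together with $*$ by
Lemma~\ref{lem:indep}(b). If $a\notin\tau$, then $|K_a|\le d+1$ and $\{x_i\}_{i\in K_a}\cup\{*\}$ is independent by Lemma~\ref{lem:indep}(a)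
or (b). So the codimension is
\[
\sum_{i=1}^{d+2}|\sigma_i|-|\tau|=\sum_{i=1}^{d+1}|\sigma_i|+\big(|\sigma_{d+2}|-|\tau|\big)\ge(d+1)d(I)+1 .
\]
The dimension is at most $D-2(d+1)d(I)-2+4(m-1)+2(d+2)+d$, the same number as in (2).

Altogether $\dim\pi_r^{-1}(A_r^{(0)})\le D-e-2$.

\emph{The Gysin map on $R_{d+1}$.} By Lemma~\ref{lem:gysinR}, $\gamma$ is an isomorphism on $R_d$ in all degrees. Let $B$ be the open set of
configurations of $d+1$ points of $T$ which are not contained in a line through $*$. By Lemma~\ref{lem:indep}(b), Lemma~\ref{lem:trivial} applies to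
$B$. The closed remainder $Q^{(\lambda)}=S_{d+1}^{(\lambda)}\setminus S_{d+1}^{(\lambda)}|_B$ lies over configurations on lines through $*$, which
form a set of dimension $2(m-1)+2(d+1)$. By Lemma~\ref{lem:codim}, case (ii) for $\lambda=0$ and case (i) for $\lambda=l'$, the nonempty fibers $V_\lambda(x,\sigma)$ have
complex codimension at least $(d+1)d(I)$, so
\[
\dim Q^{(\lambda)}\le D_\lambda+2(m-1)+2(d+1)-2(d+1)d(I)+d=D_\lambda-1-\kappa(d+1)-2(m-1)d .
\]
For $i\ge D_0+1-\kappa(d+1)-2(m-1)d$ we have $i-1>\dim Q^{(0)}$ and $i+c-1>\dim Q^{(l')}$. Then by (H1) and (H2) the maps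
$H_c^i(S_{d+1}^{(0)}|_B)\to H_c^i(S_{d+1}^{(0)})$ and $H_c^{i+c}(S_{d+1}^{(l')}|_B)\to H_c^{i+c}(S_{d+1}^{(l')})$ are isomorphisms. So $\gamma$ is an
isomorphism on $H_c^i(S_{d+1}^{(0)})$, and by the five lemma on $H_c^i(R_{d+1}^{(0)})$, for these $i$. They include all $i\ge D_0-e$, since
$e\le\kappa(d+1)+2(m-1)(d-1)-1<\kappa(d+1)+2(m-1)d-1$.

Now Proposition~\ref{prop:compare}, for every $l'\ge2$, and Proposition~\ref{prop:reduction} show that $i_d$ is an isomorphism on $H_j$ for $j\le e-1$. The bound is at least
$\kappa(d+1)$, because $\kappa\ge1$ and $2(m-1)(d-1)\ge2$.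
\end{proof}

\section{Sharpness: proof of Theorem \ref{thm:D}}\label{sec:sharp}

In this section $I=\{[n]\}$, so $L_I=\{0\}$, $d(I)=n$ and $\kappa=2n-2m-1$. The class which distinguishes the two spaces comes from configurations of
$d+1$ points; it is the $\mathbb Z/2$ due to the non-orientability of the following manifold.

\begin{lemma}\label{lem:nonor}
For $2\le k\le\min(r,d+l)$ the space $S_k^{(l)}$ is a connected non-orientable manifold of dimension $D_l-\kappa k-1$, and
$H_c^{D_l-\kappa k-1}(S_k^{(l)})=\mathbb Z/2$.
\end{lemma}
\begin{proof}
By \eqref{eq:stratum}, $S_k^{(l)}=(F\times\operatorname{int}\Delta^{k-1})/\mathfrak S_k$ with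
$F=\{(f,x): x_1,\dots,x_k\in T\text{ distinct},\ f(x_1)=\dots=f(x_k)=0\}$. By
Lemma~\ref{lem:indep}(a), $F$ is a complex affine bundle, with fibers of complex codimension $nk$ in $V_l$, over the space of
ordered configurations of $k$ distinct points of $T$. This is a connected complex manifold of real dimension $2mk$. So
$\dim S_k^{(l)}=D_l-2nk+2mk+k-1=D_l-\kappa k-1$. The group $\mathfrak S_k$ acts freely, and on $F$ it preserves the orientation given by the complex
structures of base and fibers. On $\Delta^{k-1}$ it changes the orientation by the sign of the permutation. So the quotient of the connected manifold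
$F\times\operatorname{int}\Delta^{k-1}$ is connected and not orientable; use
(H4).
\end{proof}

\begin{lemma}\label{lem:stable}
For $l\ge1$ the map $H_j(M_l)\to H_j(\Gamma)\cong H_j(\operatorname{Map}_d^*)$ is an isomorphism for $j\le\kappa(d+l)-1$. For $r=d+1$ the map
$\pi_{d+1}^*:H_c^i(\Sigma_2)\to H_c^i(R_{d+1}^{(2)})$ is an isomorphism for $i\ge D_2-\kappa(d+2)$.
\end{lemma}
\begin{proof}
Let $r=d+l-1$ and $l'>l$. Lemma~\ref{lem:codim}(i) applies to $k=r+1=d+l$ on $V_l$ and on $V_{l'}$. So Lemma~\ref{lem:dimA}, Lemma~\ref{lem:gysinR} and
Proposition~\ref{prop:compare} with $e=\kappa(d+l)$ show that $H_j(M_l)\to H_j(M_{l'})$ is an isomorphism for $j\le\kappa(d+l)-1$. Pass to the colimit.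
For $l=2$ we have $r=d+1$, and Lemmas~\ref{lem:dimA} and~\ref{lem:cone} give the second statement.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}\textup{(i)}]
Let $d=1$. By Section~\ref{sec:linear} the integral homology of $\operatorname{Hol}_1^*$ is free with Poincar\'e polynomial
$\prod_{u=0}^{m-1}(1+t^{\kappa+2u})$. All exponents $\kappa+2u$ are odd, so a class of the even degree $2\kappa>0$ would involve at least two
different ones, whose sum is at least $2\kappa+2$. Therefore $H_{2\kappa}(\operatorname{Hol}_1^*)=0$.

On the other hand, put $i=D_2-1-2\kappa$ and $r=2$. Since $2\kappa\le3\kappa-1$, Lemma~\ref{lem:stable} with $l=2$ and \eqref{eq:alexander} give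
\[
H_{2\kappa}(\operatorname{Map}_1^*)\cong H_{2\kappa}(M_2)\cong H_c^i(\Sigma_2)\cong H_c^i(R_2^{(2)}).
\]
In the exact sequence
\[
H_c^{i-1}(R_1^{(2)})\to H_c^i(S_2^{(2)})\to H_c^i(R_2^{(2)})
\]
the middle group is $\mathbb Z/2$ by Lemma~\ref{lem:nonor}. The space $R_1^{(2)}$ is a complex affine bundle over $T$ with fibers of real dimension
$D_2-2n$, so
\[
H_c^{i-1}(R_1^{(2)})\cong H_c^{i-1-D_2+2n}(T)=H_c^{2n-2-2\kappa}(T)=H_c^{4m-2n}(T).
\]
By hypothesis $4m-2n\le0$, and $H_c^0(T)=0$ because $T$ is connected and not compact; so this group is zero. Hence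
$H_{2\kappa}(\operatorname{Map}_1^*)\ne0=H_{2\kappa}(\operatorname{Hol}_1^*)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}\textup{(ii)}]
Let $m=1$. Choose $\varphi$ for $r=d+1$; it serves for the resolution truncated at $d$ points as well. An $f\in V_0$ has at most $d$ zeros on $\mathbb{CP}^1$, so $A_d^{(0)}=\emptyset$
and $\pi_d^*:H_c^*(\Sigma_0)\to H_c^*(R_d^{(0)})$ is an isomorphism in all degrees by Lemma~\ref{lem:cone}. Consider, for $l=0$ and $l'=2$,
\[
H_c^*(\Sigma_0)\xrightarrow{\ \gamma\ }H_c^{*+c}(\Sigma_2)\xrightarrow{\ \rho\ }H_c^{*+c}(R_d^{(2)}),\qquad\rho=\pi_d^* .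
\]
By property (a) of Gysin maps, $\rho\gamma=\gamma\pi_d^*$, which is an isomorphism in all degrees by Lemma~\ref{lem:gysinR}. So $\rho$ is onto,
$H_c^*(\Sigma_2)=\operatorname{im}\gamma\oplus\ker\rho$, and $\gamma$ is onto in a given degree if and only if $\ker\rho=0$ there.

Now $\rho$ is the composite of $\pi_{d+1}^*:H_c^*(\Sigma_2)\to H_c^*(R_{d+1}^{(2)})$ and the restriction to $R_d^{(2)}$. So the restriction
$H_c^*(R_{d+1}^{(2)})\to H_c^*(R_d^{(2)})$ is onto in all degrees, and by exactness $H_c^*(S_{d+1}^{(2)})\to H_c^*(R_{d+1}^{(2)})$ is injective, with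
image the kernel of the restriction. In degree $a=D_2-\kappa(d+1)-1\ge D_2-\kappa(d+2)$ the map $\pi_{d+1}^*$ is an isomorphism by
Lemma~\ref{lem:stable}. So $\ker\rho$ in degree $a$ is isomorphic to $H_c^a(S_{d+1}^{(2)})$, which is $\mathbb Z/2$ by Lemma~\ref{lem:nonor}. Hence
$\gamma$ is not onto $H_c^a(\Sigma_2)$, and by Lemma~\ref{lem:gysinpd} the map $H_{\kappa(d+1)}(M_0)\to H_{\kappa(d+1)}(M_2)$ is not onto. By
Lemma~\ref{lem:stable} with $l=2$, $H_{\kappa(d+1)}(M_2)\cong H_{\kappa(d+1)}(\operatorname{Map}_d^*)$. So $i_d$ is not onto on $H_{\kappa(d+1)}$.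
\end{proof}

\begin{thebibliography}{9}
\bibitem{BCR} Bochnak, Coste, Roy, \emph{Real Algebraic Geometry}.
\bibitem{Y} \emph{The Atiyah-Jones Type Problem For The Space Of Holomorphic Maps On A Certain Toric Variety},
\texttt{http://www.isc.meiji.ac.jp/\%7Etakahiko/workshop/}\allowbreak\texttt{TransformationGroups2014/yamaguchi.pdf}
\end{thebibliography}

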